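# A ladder poset that separates the open-open game from its countable-move version

## 1. Two functions that avoid each other along ladders

We start with a partial order. Let $\mathrm{Lim}$ be the set of nonzero limit ordinals below $\omega_1$. For each $\delta\in\mathrm{Lim}$ fix a *ladder*: a strictly increasing $\eta_\delta:\omega\to\delta$ whose range is cofinal in $\delta$. For instance, $\eta_\omega(m)=2m$ is a ladder for $\omega$, and $\eta_{\omega^2}(m)=\omega\cdot m$ is one for $\omega^2$.

Next fix pairwise distinct $x_\delta\in 2^\omega$ $(\delta\in\mathrm{Lim})$, which is possible because $\aleph_1\le 2^{\aleph_0}$. Fix an injection $\mathrm{code}:2^{<\omega}\to\omega$ and put $f_\delta(i)=\mathrm{code}(x_\delta\restriction i)$. We use only two properties of these functions.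

* (F1) Each $f_\delta$ is injective, because $x_\delta\restriction i$ has length $i$ and $\mathrm{code}$ is injective.
* (F2) If $\delta\ne\varepsilon$, then $f_\delta(i)\neq f_\varepsilon(i)$ for all but finitely many $i$. Indeed, if $k$ is the first place where $x_\delta$ and $x_\varepsilon$ differ, then $x_\delta\restriction i\ne x_\varepsilon\restriction i$ for all $i>k$.

**Definition (the poset $P$).** The elements of $P$ are the triples $p=(h_p,g_p,E_p)$, where $h_p$ is a finite partial function $\omega\to\omega$, $g_p$ is a finite partial function $\omega_1\to\omega$, and $E_p\subseteq\mathrm{Lim}$ is finite. We say that $m$ is *$\delta$-settled in $p$* if $m\in\operatorname{dom}h_p$ and $\eta_\delta(m)\in\operatorname{dom}g_p$. We put $q\le p$ iff $h_q\supseteq h_p$, $g_q\supseteq g_p$, $E_q\supseteq E_p$ and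

$$\text{for all }\delta\in E_p\text{ and all }m\ \delta\text{-settled in }q\text{ but not in }p:\qquad g_q(\eta_\delta(m))\ne f_\delta(h_q(m)).\tag{1}$$

So $\delta\in E_p$ is a promise about the future: from now on, whenever both $h(m)$ and $g(\eta_\delta(m))$ have become known, we must have $g(\eta_\delta(m))\ne f_\delta(h(m))$. What was settled before the promise was made is not affected.

*Example.* Let $\eta_\omega(m)=2m$ and $p=(\emptyset,\emptyset,\{\omega\})$. The triple $q=(\{(3,5)\},\{(6,j)\},\{\omega\})$ is an element of $P$ for every $j$. The number $3$ is $\omega$-settled in $q$ and not in $p$, so $q\le p$ iff $j\ne f_\omega(5)$. For $j=f_\omega(5)$ we still have $q\le(\{(3,5)\},\{(6,j)\},\emptyset)$, since the right side made no promise.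

The relation $\le$ is reflexive. It is also transitive. Let $r\le q\le p$, let $\delta\in E_p$, and let $m$ be $\delta$-settled in $r$ but not in $p$. If $m$ is $\delta$-settled in $q$, then $q\le p$ gives $g_q(\eta_\delta(m))\neq f_\delta(h_q(m))$, and $g_r,h_r$ extend $g_q,h_q$. If not, use $r\le q$ and $\delta\in E_p\subseteq E_q$.

Any $p$ can be extended in each coordinate:

* Adding $\delta$ to $E_p$ settles nothing new, so it gives an extension.
* Adding $n\notin \operatorname{dom}h_p$ to the domain of $h$ with value $i$ can newly settle only $n$, for those $\varepsilon\in E_p$ with $\eta_\varepsilon(n)\in\operatorname{dom}g_p$. By (F1) each such $\varepsilon$ forbids at most one $i$.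
* Adding $\beta\notin\operatorname{dom}g_p$ to the domain of $g$ with value $j$ is allowed as soon as $j$ avoids the finitely many numbers $f_\varepsilon(h_p(m))$ with $\varepsilon\in E_p$, $m\in\operatorname{dom}h_p$.

So a sufficiently generic filter on $P$ describes $h:\omega\to\omega$ and $g:\omega_1\to\omega$ such that, for every $\delta\in\mathrm{Lim}$, $g(\eta_\delta(m))\neq f_\delta(h(m))$ for all but finitely many $m$.

For $\alpha<\omega_1$ let
$$P_\alpha=\{p\in P:\operatorname{dom}g_p\subseteq\alpha,\ E_p\subseteq\alpha\}.$$
Each $P_\alpha$ is countable, the $P_\alpha$ increase with $\alpha$ and cover $P$, and $|P|=\aleph_1$. We write $p\perp q$ if $p,q$ are incompatible, that is, have no common extension. One cause of incompatibility will be used repeatedly.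

**Fact 1.** Let $\delta\in E_c$. If $m$ is $\delta$-settled in $q$ with $g_q(\eta_\delta(m))=f_\delta(h_q(m))$, and $m$ is not $\delta$-settled in $c$, then $q\perp c$.

*Proof.* Suppose $r\le q$ and $r\le c$. Then $m$ is $\delta$-settled in $r$ but not in $c$, so (1) for $r\le c$ gives $g_r(\eta_\delta(m))\ne f_\delta(h_r(m))$. But $r\le q$ makes both sides equal to the corresponding values in $q$, which agree. $\square$

We write $c_\delta=(\emptyset,\emptyset,\{\delta\})$, the bare promise about $\delta$. Nothing is settled in $c_\delta$, so by Fact 1 a single $m$ with $g_q(\eta_\delta(m))=f_\delta(h_q(m))$ makes $q\perp c_\delta$.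

This poset is built to separate two games. In both, one player tries to cover a Boolean algebra while the other trims what is offered. On the algebra generated by $P$, the first player wins when he may offer countably many elements at a time, and has no winning strategy when he must offer them singly.

## 2. The games $G$, $G_4$, $G_5$ and the two theorems

Throughout, $B$ is a Boolean algebra with $0\neq1$, $B^+=B\setminus\{0\}$, and we work in ZFC. Two elements are *disjoint* if their meet is $0$.

**Definition (predense).** A set $X\subseteq B^+$ is *predense* if no $c\in B^+$ satisfies $c\wedge x=0$ for all $x\in X$.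

In $\mathcal P(\omega)$ the set of singletons is predense, and removing one singleton destroys this. A maximal antichain is predense in any $B$. A dense set (one having an element below each member of $B^+$) is predense.

**Definition (the games).**

* In $G=G(B)$, in round $n<\omega$ player I chooses $a_n\in B^+$ and player II chooses $b_n\in B^+$ with $b_n\le a_n$.
* In $G_4$, in round $n$ player I plays a finite $A_n\subset B^+$, and II plays a finite $B_n\subset B^+$ with $|B_n|=|A_n|$ such that every $a\in A_n$ lies above some $b\in B_n$.
* In $G_5$, the rule is the same with "countable", meaning finite or countably infinite, in place of "finite".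

In each game I wins the play iff the set of all elements played by II is predense; otherwise II wins.

Two games are called *equivalent* if for every Boolean algebra $B$:

(i) I has a winning strategy in one game on $B$ iff I has a winning strategy in the other;

(ii) II has a winning strategy in one game on $B$ iff II has a winning strategy in the other.

It is known that $G$ is equivalent to $G_4$. The problem, from "On the open-open game", http://matwbn.icm.edu.pl/ksiazki/fm/fm145/fm14531.pdf, asks whether $G$ is equivalent to $G_5$. The answer is no: clause (i) fails, while clause (ii) holds.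

**Theorem 1.** There is a complete Boolean algebra $B$ with a dense subset of size $\aleph_1$ such that I has a winning strategy in $G_5(B)$ but not in $G(B)$. Hence $G$ and $G_5$ are not equivalent.

**Theorem 2.** For every Boolean algebra $B$ the following are equivalent:

* (a) II has a winning strategy in $G(B)$;
* (b) II has a winning strategy in $G_5(B)$;
* (c) there are predense sets $\mathcal D_n\subseteq B^+$ $(n<\omega)$ such that for no choice $d_n\in\mathcal D_n$ is $\{d_n:n<\omega\}$ predense.

**Corollary.** Clause (ii) holds between $G$ and $G_5$. In clause (i), "I wins $G$ $\Rightarrow$ I wins $G_5$" always holds, and the converse fails. For the $B$ of Theorem 1, $G(B)$ is undetermined (in ZFC) while I wins $G_5(B)$.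

Here "I wins $G$" means that I has a winning strategy, and a game is undetermined if neither player has one.

The algebra is $B=RO(P)$. Recall that $P$ carries the topology whose open sets are the downward closed sets, that $RO(P)$ is the complete Boolean algebra of regular open sets, and that $e(p)$ is the interior of the closure of $\{q:q\le p\}$. Concretely, $e(p)$ is the set of $q$ all of whose extensions are compatible with $p$. The textbook facts about $e:P\to B^+$ that we use are these:

* $e[P]$ is dense in $B$;
* $p\le q$ implies $e(p)\le e(q)$;
* $e(p)\wedge e(q)=0$ iff $p\perp q$.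

In particular $B$ has a dense subset of size at most $\aleph_1$.

## 3. Three algebras by hand

**A countable dense set: I wins $G$.** Let $\{d_n:n<\omega\}$ be dense in $B$ and let I play $a_n=d_n$. If $c\in B^+$, then $d_n\le c$ for some $n$. Then $0\ne b_n\le d_n\le c$, so $c$ is not disjoint from $b_n$. Hence $\{b_n\}$ is predense. So once Theorem 1 is proved, its density $\aleph_1$ is least possible. Also, once we know that I does not win $G(RO(P))$, we know that $e[P]$ is uncountable and has size exactly $\aleph_1$.

In this case (c) fails directly: given predense $\mathcal D_n$, pick $d_n'\in\mathcal D_n$ meeting $d_n$. Any $c\in B^+$ lies above some $d_n$, hence meets $d'_n$.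

**$\mathcal P(\omega_1)$: II wins $G$.** II always plays a singleton. Countably many singletons miss some point of $\omega_1$. Condition (c) is witnessed by taking each $\mathcal D_n$ to be the set of singletons.

**The measure algebra of $[0,1]$: II wins both games.** In $G$, II plays $b_n\le a_n$ of positive measure at most $2^{-n-2}$. The join of all $b_n$ has measure at most $\sum_n2^{-n-2}=1/2$, so its complement is a nonzero element disjoint from every $b_n$. In $G_5$, II lists $A_n=\{a_i:i<|A_n|\}$ without repetition and plays pairwise different $b_i\le a_i$ of positive measure at most $2^{-n-i-3}$. This is possible because each nonzero element has subelements of infinitely many different small measures. The total measure is at most $\sum_{n,i}2^{-n-i-3}=1/2$. Condition (c) is witnessed by letting $\mathcal D_n$ be the set of nonzero elements of measure at most $2^{-n-2}$.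

## 4. Offering a countable set one element at a time

One direction of clause (i) is easy. If I wins $G$, then I wins $G_5$ by playing singletons $\{a_n\}$: II must answer with a singleton $\{b_n\}$, $b_n\le a_n$, so the play is a play of $G$.

For the converse, the sensible attempt is simulation: I has a winning strategy in $G_5$, and in $G$ he offers the elements of $A_0$ one at a time, collects the answers as $B_0$, looks up $A_1$, and continues. If $A_0$ is infinite, offering all of it uses all $\omega$ rounds. Dovetailing does not help. Before I offers even the first element of $A_1$ he needs to know $A_1$, and $A_1$ depends on the whole reply $B_0$. After any finite number of rounds of $G$ he has seen answers to only finitely many elements of $A_0$. The simulation stops exactly there, at the first element of $A_1$.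

This does not show that the converse is false. It shows where to look for a counterexample: an algebra on which I's second move must depend on infinitely many answers at once. In $RO(P)$ we shall make it depend on which equalities hold for "almost all" $i$, in the sense of an ultrafilter.

## 5. Single moves: II escapes through a ladder

**Lemma 1.** I has no winning strategy in $G(B)$, where $B=RO(P)$.

Against a given strategy of I, II finds in advance an ordinal $\delta$ such that the whole play can be kept inside $P_\delta$, and keeps every answer incompatible with $c_\delta$. The next claim says that this can always be done.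

**Step 1: one answer.** *Claim.* Let $\delta\in\mathrm{Lim}$ and $p\in P_\delta$. Then there is $q\le p$ with $q\in P_\delta$ and $q\perp c_\delta$.

By Fact 1 it suffices to create a bad pair $h(n)=i$, $g(\eta_\delta(n))=f_\delta(i)$ without breaking a promise of $p$. All but finitely many $n$ satisfy all of the following:

* $n\notin\operatorname{dom}h_p$ and $\eta_\delta(n)\notin\operatorname{dom}g_p$;
* for all $\varepsilon\in E_p$: $\eta_\varepsilon(n)\notin\operatorname{dom}g_p$;
* for all $\varepsilon\in E_p$ and $m\in\operatorname{dom}h_p$: $\eta_\delta(n)\ne\eta_\varepsilon(m)$.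

Indeed, the sets $\operatorname{dom}h_p,\operatorname{dom}g_p,E_p$ are finite and ladders are injective. Fix such an $n$. Since $E_p\subseteq\delta$, we have $\delta\notin E_p$, so by (F2) there is $i$ with $f_\varepsilon(i)\neq f_\delta(i)$ for all $\varepsilon\in E_p$. Let
$$q=\bigl(h_p\cup\{(n,i)\},\ g_p\cup\{(\eta_\delta(n),f_\delta(i))\},\ E_p\bigr).$$
As $\eta_\delta(n)<\delta$, we have $q\in P_\delta$.

*$q\le p$.* Let $\varepsilon\in E_p$ and let $m$ be $\varepsilon$-settled in $q$ but not in $p$. If $m=n$, then $\eta_\varepsilon(n)\in\operatorname{dom}g_q\setminus\operatorname{dom}g_p$, so $\eta_\varepsilon(n)=\eta_\delta(n)$ and $g_q(\eta_\varepsilon(n))=f_\delta(i)\neq f_\varepsilon(i)=f_\varepsilon(h_q(n))$, as (1) requires. If $m\neq n$, then $m\in\operatorname{dom}h_p$. As $m$ is not $\varepsilon$-settled in $p$, $\eta_\varepsilon(m)\notin\operatorname{dom}g_p$, so $\eta_\varepsilon(m)=\eta_\delta(n)$, which was excluded.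

*$q\perp c_\delta$.* The number $n$ is $\delta$-settled in $q$ with $g_q(\eta_\delta(n))=f_\delta(i)=f_\delta(h_q(n))$, so Fact 1 applies. This proves the claim.

**Step 2: an ordinal closed under I's strategy.** The purpose is to choose $\delta$ before the play starts. Let $\tau$ be a strategy for I in $G(B)$. For each finite sequence $(q_0,\dots,q_{k-1})$ from $P$ such that $e(q_0),\dots,e(q_{k-1})$ are legal moves of II against $\tau$, choose by density $\pi(q_0,\dots,q_{k-1})\in P$ with
$$e(\pi(q_0,\dots,q_{k-1}))\le\tau(e(q_0),\dots,e(q_{k-1})).$$
Choose $\omega=\delta_0<\delta_1<\cdots<\omega_1$ such that $\pi$ maps all such sequences from $P_{\delta_k}$ into $P_{\delta_{k+1}}$. This is possible because $P_{\delta_k}$ is countable, hence has only countably many finite sequences, and countably many elements of $P$ lie in a common $P_\alpha$. Let $\delta=\sup_k\delta_k\in\mathrm{Lim}$. Since $\operatorname{dom}g_p$ and $E_p$ are finite, $P_\delta=\bigcup_kP_{\delta_k}$, and $P_\delta$ is closed under $\pi$.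

**Step 3: the play.** In round $k$, II has played $e(q_0),\dots,e(q_{k-1})$ with all $q_j\in P_\delta$. II lets $p_k=\pi(q_0,\dots,q_{k-1})\in P_\delta$, takes by the claim $q_k\le p_k$ with $q_k\in P_\delta$ and $q_k\perp c_\delta$, and plays $e(q_k)$. This is legal because $e(q_k)\le e(p_k)\le\tau(e(q_0),\dots,e(q_{k-1}))$. At the end, $e(c_\delta)\wedge e(q_k)=0$ for all $k$, so II wins this play and $\tau$ is not winning. $\square$

## 6. Covering the replies is not enough for I in $G_5$

Now let I play countable sets. The natural strategy in $G_5(B)$ is to catch up. I keeps ordinals $\alpha_0<\alpha_1<\cdots$ with $\alpha_0=\omega$, plays $A_n=\{e(p):p\in P_{\alpha_n}\}$, and lets $\alpha_{n+1}$ be the least limit ordinal $\lambda>\alpha_n$ such that every $p\in P_{\alpha_n}$ has some $\rho\le p$ in $P_\lambda$ with $e(\rho)\le b$ for some $b\in B_n$. (Section 7 shows that such $\rho$ exist for each $p$, so $\lambda$ exists.)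

**This strategy loses.** Let $\delta=\omega^2$. We let II keep every reply incompatible with $c_\delta$. Suppose $\alpha_n<\delta$, which is true for $n=0$. Choose $m$ with $\beta=\eta_\delta(m)\ge\alpha_n$. For $p\in P_{\alpha_n}$ define $q_p$ as follows.

* If $m\in\operatorname{dom}h_p$, let $q_p=(h_p,\ g_p\cup\{(\beta,f_\delta(h_p(m)))\},\ E_p)$.
* If $m\notin\operatorname{dom}h_p$, let $q_p=(h_p\cup\{(m,i)\},\ g_p\cup\{(\beta,f_\delta(i))\},\ E_p)$, where $i$ is such that $f_\varepsilon(i)\ne g_p(\eta_\varepsilon(m))$ for all $\varepsilon\in E_p$ with $\eta_\varepsilon(m)\in\operatorname{dom}g_p$. By (F1) only finitely many $i$ are excluded.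

Note that $\beta\notin\operatorname{dom}g_p$ because $\operatorname{dom}g_p\subseteq\alpha_n$. To see $q_p\le p$, let $\varepsilon\in E_p$ and let $m'$ be $\varepsilon$-settled in $q_p$ but not in $p$. Since $\eta_\varepsilon(m')<\varepsilon<\alpha_n\le\beta$, we have $\eta_\varepsilon(m')\in\operatorname{dom}g_p$, so $m'\notin\operatorname{dom}h_p$. In the first case this is impossible. In the second case it means $m'=m$, and (1) holds by the choice of $i$. By Fact 1, $q_p\perp c_\delta$.

II replies $B_n=\{e(q_p):p\in P_{\alpha_n}\}$. Both $A_n$ and $B_n$ are countably infinite: the conditions $(\{(m+1,j)\},\emptyset,\emptyset)$, $j<\omega$, are pairwise incompatible, and hence so are the corresponding $q_p$. So the move is legal. All $q_p$ lie in $P_{\beta+\omega}$, so I's rule gives $\alpha_{n+1}\le\beta+\omega<\omega^2=\delta$, and II can go on. At the end $e(c_\delta)$ is disjoint from everything II played, so II wins.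

**Where the strategy breaks.** Look at the trivial condition with $m$ added to the domain of $h$, that is, at $p_i=(\{(m,i)\},\emptyset,\emptyset)$ for $i<\omega$. The reply has $g_{q_{p_i}}(\beta)=f_\delta(i)$ for *every* $i$. So II's replies at the single place $\beta$, read as a function of $i$, spell out $f_\delta$ and thereby give away $\delta$. By (F2) such a function can be almost equal to $f_\varepsilon$ for only one $\varepsilon$. So I can read off the few ordinals that II may be aiming at and put them below $\alpha_{n+1}$. The next section makes this precise, with "for almost all $i$" measured by an ultrafilter.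

## 7. Countable moves: an ultrafilter detects the ladders II aims at

**Lemma 2.** I has a winning strategy in $G_5(B)$.

Fix a nonprincipal ultrafilter $\mathcal U$ on $\omega$. Recall that $\mathcal U$ contains all cofinite sets, that all its members are infinite, that it is closed under finite intersections, and that if a finite union of sets is in $\mathcal U$, then one of the sets is.

**Step 1: reading the reply.** This step turns II's reply $B_n$ into conditions. I constructs $\alpha_0<\alpha_1<\cdots<\omega_1$ with $\alpha_0=\omega$ and in round $n$ plays the countable set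
$$A_n=\{e(p):p\in P_{\alpha_n}\}.$$
Let $B_n$ be the reply. For each $p\in P_{\alpha_n}$, I chooses $\rho_n(p)\in P$ with
$$\rho_n(p)\le p\quad\text{and}\quad e(\rho_n(p))\le b\text{ for some }b\in B_n.\tag{2}$$
This is possible. Pick $b\in B_n$ with $b\le e(p)$, and $s\in P$ with $e(s)\le b$. Then $e(s)\wedge e(p)=e(s)\ne0$, so $s$ and $p$ have a common extension $\rho_n(p)$, and $e(\rho_n(p))\le e(s)\le b$.

**Step 2: the detected ladders.** This step defines the set of $\varepsilon$ that I must put below $\alpha_{n+1}$. For $p\in P_{\alpha_n}$, finite $K\subseteq\omega\setminus\operatorname{dom}h_p$ and $i\in\omega$ let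
$$p^K_i=(h_p\cup(K\times\{i\}),\,g_p,\,E_p)\in P_{\alpha_n}.$$
(It need not extend $p$; only membership in $P_{\alpha_n}$ matters.) For $\beta<\omega_1$ and $\varepsilon\in\mathrm{Lim}$ let
$$Z_n(p,K,\beta,\varepsilon)=\bigl\{i:\ \beta\in\operatorname{dom}g_{\rho_n(p^K_i)}\ \text{ and }\ g_{\rho_n(p^K_i)}(\beta)=f_\varepsilon(i)\bigr\}.$$
Let $T_n$ be the set of $\varepsilon\in\mathrm{Lim}$ such that $Z_n(p,K,\beta,\varepsilon)\in\mathcal U$ for some triple $(p,K,\beta)$.

*Example.* If $\rho_0(p)=q_p$ for the replies of Section 6 to $A_0$, then $Z_0((\emptyset,\emptyset,\emptyset),\{m\},\beta,\omega^2)=\omega$, so $\omega^2\in T_0$.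

*$T_n$ is countable.* If $\beta$ is not in the countable set $\bigcup_{p'\in P_{\alpha_n}}\operatorname{dom}g_{\rho_n(p')}$, then $Z_n(p,K,\beta,\varepsilon)=\emptyset\notin\mathcal U$. So only countably many triples $(p,K,\beta)$ matter. For each triple there is at most one $\varepsilon$: if $Z_n(p,K,\beta,\varepsilon)$ and $Z_n(p,K,\beta,\varepsilon')$ are both in $\mathcal U$, their intersection is in $\mathcal U$, hence infinite, and for each $i$ in it $f_\varepsilon(i)=g_{\rho_n(p_i^K)}(\beta)=f_{\varepsilon'}(i)$. By (F2), $\varepsilon=\varepsilon'$.

*The next ordinal.* I chooses $\alpha_{n+1}\in(\alpha_n,\omega_1)$ such that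
$$T_n\subseteq\alpha_{n+1}\quad\text{and}\quad\rho_n(p)\in P_{\alpha_{n+1}}\text{ for all }p\in P_{\alpha_n}.\tag{3}$$
This is possible because $T_n$ and $P_{\alpha_n}$ are countable. The strategy is now defined.

Compare Section 4. Changing finitely many values of $\rho_n$ does not change $T_n$. For $K\ne\emptyset$ the conditions $p_i^K$ $(i<\omega)$ are distinct, so each $Z_n(p,K,\beta,\varepsilon)$ changes by a finite set. For $K=\emptyset$ we have $p_i^K=p$ for all $i$, so by (F1) the set has at most one element and is never in $\mathcal U$. Thus $T_n$ depends on infinitely many answers at once.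

**Step 3: a counterexample in good position.** We begin the proof that the strategy wins. Suppose I loses a play in which he follows it. Some nonzero element of $B$ is disjoint from all elements of $\bigcup_nB_n$. By density there is $c\in P$ with $e(c)$ below it. By (2), $e(c)\wedge e(\rho_n(p))=0$, that is,
$$c\perp\rho_n(p)\quad\text{for all }n\text{ and all }p\in P_{\alpha_n}.\tag{4}$$
Any extension of $c$ also satisfies (4). Write $c=(u,v,E)$. We want, in addition,
$$\varepsilon\in E,\ m\in\operatorname{dom}u\ \Longrightarrow\ \eta_\varepsilon(m)\in\operatorname{dom}v.\tag{5}$$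
To get it, put $H=\{\eta_\varepsilon(m):\varepsilon\in E,\ m\in\operatorname{dom}u\}\setminus\operatorname{dom}v$, a finite set, pick $j\notin\{f_\varepsilon(u(m)):\varepsilon\in E,\ m\in\operatorname{dom}u\}$, and replace $v$ by $v\cup(H\times\{j\})$. If $\varepsilon\in E$ and $m$ is newly $\varepsilon$-settled, then $m\in\operatorname{dom}u$, $\eta_\varepsilon(m)\in H$, and $j\neq f_\varepsilon(u(m))$. So this is an extension of the old $c$, and (5) holds for it.

**Step 4: cutting $c$ at the supremum.** The part of $c$ that I has seen is used as a move; the rest will be glued back. Let $\delta^*=\sup_n\alpha_n$ and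
$$v_0=v\restriction\delta^*,\quad v_1=v\setminus v_0,\quad E_0=E\cap\delta^*,\quad E_1=E\setminus\delta^*.$$
Fix $n$ with $\operatorname{dom}v_0\cup E_0\subseteq\alpha_n$; it exists because these are finite subsets of $\delta^*$. Then $p=(u,v_0,E_0)\in P_{\alpha_n}$.

The danger is that the reply below $p$ breaks a promise $\varepsilon\in E_1$, about which $p$ says nothing. To keep control, we fix the value of $h$ in advance at all places where this could happen. Let
$$K=\{m\notin\operatorname{dom}u:\exists\varepsilon\in E_1\ \ \eta_\varepsilon(m)<\alpha_{n+1}\}\cup\{m\notin\operatorname{dom}u:\exists\varepsilon\in E_1\ \ \eta_\varepsilon(m)\in\operatorname{dom}v\}.$$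
The set $K$ is finite. For $\varepsilon\in E_1$ we have $\alpha_{n+1}<\delta^*\le\varepsilon$, and $\eta_\varepsilon$ is strictly increasing and cofinal in $\varepsilon$, so $\eta_\varepsilon(m)<\alpha_{n+1}$ for only finitely many $m$. The second set is finite because $\eta_\varepsilon$ is injective and $\operatorname{dom}v$ is finite.

For $i<\omega$ let $p_i=p_i^K=(u\cup(K\times\{i\}),v_0,E_0)$ and $r_i=\rho_n(p_i)$. So $r_i\le p_i$ and, by (3), $r_i\in P_{\alpha_{n+1}}$.

**Step 5: gluing.** We try to build a common extension of $r_i$ and $c$; by (4) this must fail, and we find out why. Let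
$$q_i=(h_{r_i},\ g_{r_i}\cup v_1,\ E_{r_i}\cup E_1).$$
Here $g_{r_i}\cup v_1$ is a function, because $\operatorname{dom}g_{r_i}\subseteq\alpha_{n+1}\subseteq\delta^*$ and $\operatorname{dom}v_1\cap\delta^*=\emptyset$.

*$q_i\le r_i$.* Let $\varepsilon\in E_{r_i}\subseteq\alpha_{n+1}$. All $\eta_\varepsilon(m)$ are below $\varepsilon<\delta^*$, hence not in $\operatorname{dom}v_1$. So every $m$ that is $\varepsilon$-settled in $q_i$ is already $\varepsilon$-settled in $r_i$, and (1) has nothing to check.

Since $c\perp r_i$, we get $q_i\not\le c$. But $h_{q_i}\supseteq h_{p_i}\supseteq u$, $g_{q_i}\supseteq v_0\cup v_1=v$, and $E_{q_i}\supseteq E_0\cup E_1=E$. So (1) must fail: there are $\varepsilon\in E$ and $m$, $\varepsilon$-settled in $q_i$ but not in $c$, with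
$$g_{q_i}(\eta_\varepsilon(m))=f_\varepsilon(h_{q_i}(m)).\tag{6}$$

**Step 6: the failure is always a detected guess.** By (F1), and because $E$ and $\operatorname{ran}v$ are finite, fix $i_0$ such that $f_\varepsilon(i)\notin\operatorname{ran}v$ for all $i\ge i_0$ and all $\varepsilon\in E$. Let $i\ge i_0$ and let $\varepsilon,m$ be as in (6).

*Case $\varepsilon\in E_0$.* We show that this is impossible. Since $\varepsilon<\delta^*$, we have $\eta_\varepsilon(m)<\delta^*$, so $\eta_\varepsilon(m)\in\operatorname{dom}g_{r_i}$ and $m$ is $\varepsilon$-settled in $r_i$. If $m$ is not $\varepsilon$-settled in $p_i$, then $r_i\le p_i$ and $\varepsilon\in E_0=E_{p_i}$ give $g_{r_i}(\eta_\varepsilon(m))\neq f_\varepsilon(h_{r_i}(m))$, contradicting (6). If $m$ is $\varepsilon$-settled in $p_i$, then $\eta_\varepsilon(m)\in\operatorname{dom}v_0$ and $m\in\operatorname{dom}u\cup K$. Since $m$ is not $\varepsilon$-settled in $c$ while $\eta_\varepsilon(m)\in\operatorname{dom}v$, we have $m\notin\operatorname{dom}u$, so $m\in K$ and $h_{q_i}(m)=i$. Now (6) says $v(\eta_\varepsilon(m))=f_\varepsilon(i)$, contradicting $i\ge i_0$.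

*Case $\varepsilon\in E_1$.* If $m\in\operatorname{dom}u$, then by (5) $m$ is $\varepsilon$-settled in $c$, a contradiction. So $m\notin\operatorname{dom}u$. If $\eta_\varepsilon(m)\in\operatorname{dom}v$, then $m\in K$ by the second part of the definition of $K$, $h_{q_i}(m)=i$, and (6) says $v(\eta_\varepsilon(m))=f_\varepsilon(i)$, contradicting $i\ge i_0$. So $\eta_\varepsilon(m)\in\operatorname{dom}g_{r_i}\subseteq\alpha_{n+1}$. Hence $m\in K$ by the first part, $h_{q_i}(m)=i$, and (6) says $g_{r_i}(\eta_\varepsilon(m))=f_\varepsilon(i)$. As $r_i=\rho_n(p^K_i)$, this means $i\in Z_n(p,K,\eta_\varepsilon(m),\varepsilon)$.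

**Step 7: contradiction.** We have shown
$$\{i:i\ge i_0\}\subseteq\bigcup_{\varepsilon\in E_1,\ m\in K}Z_n(p,K,\eta_\varepsilon(m),\varepsilon).$$
The left side is cofinite, hence in $\mathcal U$, and the union on the right is finite. So one of the sets on the right is in $\mathcal U$, which puts some $\varepsilon\in E_1$ into $T_n\subseteq\alpha_{n+1}\subseteq\delta^*$. This contradicts $E_1\cap\delta^*=\emptyset$. $\square$

**Proof of Theorem 1.** $B=RO(P)$ is complete. I wins $G_5(B)$ by Lemma 2 and does not win $G(B)$ by Lemma 1. By Lemma 1 and the first example of Section 3, $B$ has no countable dense set, so the dense set $e[P]$ has size exactly $\aleph_1$. Clause (i) fails for this $B$. $\square$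

The requirement $|B_n|=|A_n|$ was not used in Lemma 2, so I wins even if II may play sets $B_n$ of any size.

## 8. Playing for II from predense sets

We turn to Theorem 2. **(b)$\Rightarrow$(a)**: II applies her $G_5$-strategy to the singletons $\{a_n\}$. The replies have size $1$, so they are singletons $\{b_n\}$ with $b_n\le a_n$, and the $b_n$ are not predense.

**(c)$\Rightarrow$(b).** The idea is to answer the $i$-th element of $A_n$ inside an element $d$ of a predense set reserved for the pair $(n,i)$. The rule $|B_n|=|A_n|$ causes the trouble: the elements $a_i\wedge d_{(n,i)}$ may coincide for different $i$, and if they are all equal to one atom, nothing below it is available for padding. So atoms are treated separately.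

**Case 1: $B$ has uncountably many atoms.** Here II wins by spending only countably many atoms. In round $n$ define $w(a)$ for $a\in A_n$ as follows. If $a$ lies above only finitely many atoms, let $w(a)=a$ (first kind). Otherwise let $w(a)$ be an atom below $a$ (second kind), with different atoms for different $a$ of the second kind, and with these atoms not in $A_n$ if $A_n$ is finite. Such atoms are chosen one after another along an enumeration of $A_n$: at each stage only finitely many atoms are forbidden, and infinitely many lie below $a$. II plays $B_n=\{w(a):a\in A_n\}$.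

The map $w$ is injective on each kind. If $A_n$ is finite, values of the first kind are in $A_n$ and values of the second kind are not, so $w$ is injective and $|B_n|=|A_n|$. If $A_n$ is infinite, one of the kinds is infinite, so $B_n$ is countably infinite. The move is legal. Each element of the countable set $\bigcup_nB_n$ lies above only finitely many atoms, so some atom $t$ lies below none of them. For an atom, $t\not\le b$ means $t\wedge b=0$. So II wins.

**Case 2: $B$ has at most countably many atoms** $t_j$ $(j<N\le\omega)$. Let $\mathcal D_n$ be as in (c). The even-numbered sets will take care of the atoms, the odd-numbered ones of the play. Reindex $(\mathcal D_{2j+1})_{j<\omega}$ as $(\mathcal D_{(n,i)})_{n,i<\omega}$. For $j<N$ pick $d_{2j}\in\mathcal D_{2j}$ with $d_{2j}\wedge t_j\ne0$, by predensity; then $t_j\le d_{2j}$. For $j\ge N$ pick $d_{2j}\in\mathcal D_{2j}$ arbitrarily (predense sets are nonempty, since $0\ne1$). Let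
$$J=\{b\in B:b\wedge t_j=0\text{ for all }j<N\},$$
an ideal. Below a nonzero $b\in J$ there is no atom, so there is a strictly decreasing sequence $b>b_1>b_2>\cdots$ of nonzero elements; in particular there are infinitely many elements below $b$.

*The move in round $n$.* Let $A_n=\{a_i:i<|A_n|\}$ without repetition. If $a_i$ is disjoint from all elements of $J$, let $w_i=a_i$ (first kind). Otherwise $a_i\wedge b'\ne0$ for some $b'\in J$; put $b=a_i\wedge b'$, so $0\ne b\le a_i$ and $b\in J$. Pick $d_{(n,i)}\in\mathcal D_{(n,i)}$ with $d_{(n,i)}\wedge b\neq0$, and let $w_i=b\wedge d_{(n,i)}\in J$ (second kind). If all $a_i$ are of the first kind, II plays $B_n=A_n$. Otherwise fix $i^*$ of the second kind. The set $W=\{w_i:i<|A_n|\}$ has $|W|\le|A_n|$. II plays $W$ together with nonzero elements below $w_{i^*}$: if $A_n$ is finite, exactly $|A_n|-|W|$ of them not in $W$; if $A_n$ is infinite, countably infinitely many. So $|B_n|=|A_n|$, and $w_i\le a_i$ makes the move legal.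

*II wins.* After the play choose the unused $d_{(n,i)}\in\mathcal D_{(n,i)}$ arbitrarily. By (c) there is $c\neq0$ disjoint from all $d_{2j}$ and all $d_{(n,i)}$. For $j<N$, $c\wedge t_j\le c\wedge d_{2j}=0$, so $c\in J$. Hence $c$ is disjoint from every $w_i$ of the first kind. It is disjoint from every $w_i$ of the second kind, since $w_i\le d_{(n,i)}$, and therefore from the padding. So $c$ is disjoint from everything II played. $\square$

## 9. Finding a predense branch in the tree of replies

**(a)$\Rightarrow$(c).** We prove the contrapositive: if (c) fails, then no strategy $\sigma$ of II in $G(B)$ is winning. That (c) fails means: for any predense $\mathcal D_n$ $(n<\omega)$ there is a choice $d_n\in\mathcal D_n$ with $\{d_n:n<\omega\}$ predense.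

**Step 1: $B$ is ccc** (every antichain is countable). Otherwise extend an uncountable antichain to a maximal antichain $\mathcal D$ and let $\mathcal D_n=\mathcal D$ for all $n$. A countable subset of $\mathcal D$ is not predense, since it is disjoint from any further element of $\mathcal D$. So (c) would hold.

**Step 2: predense sets have countable predense subsets.** This makes the tree below countably branching. Let $D\subseteq B^+$ be predense, and let $W$ be maximal among antichains of nonzero elements each of which lies below an element of $D$. If $c\in B^+$ were disjoint from all of $W$, then $c\wedge d\neq0$ for some $d\in D$, and $W\cup\{c\wedge d\}$ would contradict maximality. So $W$ is predense. It is countable by ccc. For each $w\in W$ pick an element of $D$ above $w$; the set of these is countable and predense.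

**Step 3: the tree.** For any finite sequence of previous moves of I, the set of $\sigma$'s answers to all possible next moves $a\in B^+$ is predense, because the answer to $a$ lies below $a$. By Step 2 we can choose $a_s,b_s$ for $s\in\omega^{<\omega}\setminus\{\emptyset\}$, by recursion on $|s|$, such that
$$b_s=\sigma(a_{s\restriction1},a_{s\restriction2},\dots,a_s)\quad\text{and}\quad\{b_{s^\frown i}:i<\omega\}\text{ is predense for every }s\in\omega^{<\omega}.\tag{7}$$
It suffices to find $x\in\omega^\omega$ with $\{b_{x\restriction n}:n\ge1\}$ predense, for then I defeats $\sigma$ by playing $a_{x\restriction1},a_{x\restriction2},\dots$.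

The direct attempt is to apply the failure of (c) to the countably many predense sets in (7). It gives $i(s)$ for each $s$ such that $\{b_{s^\frown i(s)}:s\in\omega^{<\omega}\}$ is predense. But the chosen nodes $s^\frown i(s)$ are spread over the whole tree, and nothing puts them on one branch. To get a branch, we look for strings $t$ that work from many nodes $s$ at once, and put such strings one after another.

**Forcing facts.** We force with $B^+$ over the universe $V$, in the usual sense; $\mathcal G$ denotes a generic filter. We use the following.

* $\mathcal G$ meets every predense $X\in V$, since the set of elements below some member of $X$ is dense and $\mathcal G$ is upward closed.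
* Every $c\in B^+$ belongs to some generic filter.
* If $\dot\psi$ is a name for a function from $\omega$ to a set $W\in V$, then the elements deciding $\dot\psi(k)$ are dense.

We write $\Vdash\varphi$ if $\varphi$ holds in every $V[\mathcal G]$, and $\exists^\infty k$ for "there are infinitely many $k$".

**Step 4: guessing names infinitely often.** *Claim (IOE).* If $W$ is a countable set and $\dot\psi$ is a name for a function $\omega\to W$, then there is $g:\omega\to W$ in $V$ with $\Vdash\exists^\infty k\ \dot\psi(k)=g(k)$.

For a first feeling, let $B$ have a countable dense set, listed as $(d_k)_{k<\omega}$ with each element repeated infinitely often, and let $d_k'\le d_k$ decide $\dot\psi(k)$ to be $g(k)$. Below any element and beyond any bound there is some $d_k$, hence some $d'_k$ forcing $\dot\psi(k)=g(k)$.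

In general, $\mathcal D_k=\{d\in B^+:\exists w\in W\ d\Vdash\dot\psi(k)=w\}$ is dense, hence predense. Partition $\omega$ into infinite sets $Y_j$ $(j<\omega)$. For each $j$ apply the failure of (c) to $(\mathcal D_k)_{k\in Y_j}$: there are $d_k\in\mathcal D_k$ $(k\in Y_j)$ with $\{d_k:k\in Y_j\}$ predense. Let $g(k)$ be such that $d_k\Vdash\dot\psi(k)=g(k)$. A generic filter meets $\{d_k:k\in Y_j\}$ for every $j$, so $\dot\psi(k)=g(k)$ for some $k$ in each $Y_j$, hence for infinitely many $k$. $\square$

**Step 5: strings that work from many nodes.** Let $Q_N$ be the finite set of $s\in\omega^{<\omega}$ with $|s|\le N$ and all entries $<N$. Work in $V[\mathcal G]$. By (7), for every $s$ there is $i$ with $b_{s^\frown i}\in\mathcal G$. We claim that for each $N$ there is $t_N\in\omega^{<\omega}$ such that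

$$\text{for every }s\in Q_N\text{ some initial segment }s'\text{ of }s^\frown t_N\text{ has }|s'|>|s|\text{ and }b_{s'}\in\mathcal G.\tag{8}$$

List $Q_N=\{s_1,\dots,s_l\}$ and let $t^0=\emptyset$. Given $t^{j-1}$, let $t^j=t^{j-1}{}^\frown i$ with $b_{s_j{}^\frown t^{j-1}{}^\frown i}\in\mathcal G$. Put $t_N=t^l$; for $s=s_j$ the segment $s'=s_j{}^\frown t^j$ is as required. Fix $t_N$ to be the first string satisfying (8) in an enumeration of $\omega^{<\omega}$ lying in $V$. Since $\emptyset\in Q_N$, $t_N\neq\emptyset$.

**Step 6: bounding the strings from $V$.** The strings $t_N$ live in $V[\mathcal G]$; here we bound their length and entries, infinitely often, by a sequence in $V$. In $V[\mathcal G]$ let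
$$f(N)=\max_{M\le N}\bigl(|t_M|+M+1+\max(\operatorname{ran}t_M)\bigr),$$
a nondecreasing function, with name $\dot f$. By (IOE) there is $g_0\in V$ with $\Vdash\exists^\infty N\ \dot f(N)=g_0(N)$. Let $g(N)=N+1+\max_{M\le N}g_0(M)$. Then $g$ is strictly increasing, $g(N)>N$, and $\Vdash\exists^\infty N\ \dot f(N)\le g(N)$. In $V$ let $N_0=0$ and $N_{k+1}=g(N_k)$, a strictly increasing sequence.

If $f(N)\le g(N)$ and $N_k\le N<N_{k+1}$, then
$$f(N_k)\le f(N)\le g(N)\le g(N_{k+1})=N_{k+2}.$$
Infinitely many $N$ satisfy $f(N)\le g(N)$, and each interval $[N_k,N_{k+1})$ is finite. Hence in $V[\mathcal G]$ the set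
$$X=\{k:f(N_k)\le N_{k+2}\}$$
is infinite. Say that a string $t$ *fits* $j$ if $|t|+N_j\le N_{j+2}$ and all entries of $t$ are $<N_{j+2}$. For instance, $\emptyset$ fits every $j$. If $t$ fits $j$, then
$$s^\frown t\in Q_{N_{j+2}}\quad\text{for all }s\in Q_{N_j}.\tag{9}$$
If $j\in X$, then $t_{N_j}$ fits $j$, because $|t_{N_j}|+N_j+1+\max(\operatorname{ran}t_{N_j})\le f(N_j)\le N_{j+2}$.

**Step 7: guessing the strings themselves, with room to spare.** We now guess many strings at a time, so that in $V$ we can select indices that are far apart. In $V[\mathcal G]$ let $\psi(k)$ be the function $j\mapsto t_{N_j}$ restricted to the first $3k+1$ elements of $X$. Its values lie in the countable set of finite partial functions from $\omega$ to $\omega^{<\omega}$. Let $\dot\psi$ be a name for it. By (IOE) there is $g_1\in V$ with $\Vdash\exists^\infty k\ \dot\psi(k)=g_1(k)$. We may assume that each $g_1(k)$ has a domain of size $3k+1$ and that $g_1(k)(j)$ fits $j$ for each $j$ in the domain. Indeed, $\psi(k)$ always has these properties by Step 6, so a value $g_1(k)$ without them is never correct, and we may replace it by a function with constant value $\emptyset$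 on $3k+1$ points.

In $V$ choose inductively $j_k\in\operatorname{dom}g_1(k)$ with $|j_k-j_l|\ge2$ for all $l<k$. Each $l<k$ excludes the three numbers $j_l-1,j_l,j_l+1$, so at most $3k$ numbers are excluded, and $\operatorname{dom}g_1(k)$ has $3k+1$ elements. The $j_k$ are distinct, so we can put $\theta_{j_k}=g_1(k)(j_k)$, a string that fits $j_k$.

**Step 8: the branch.** Let $y_0<y_1<\cdots$ enumerate $\{j_k:k<\omega\}$, so $y_{i+1}\ge y_i+2$, and let $s_i=\theta_{y_0}{}^\frown\cdots{}^\frown\theta_{y_{i-1}}$. Then $s_i\in Q_{N_{y_i}}$ by induction: $s_0=\emptyset$, and by (9)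
$$s_{i+1}=s_i{}^\frown\theta_{y_i}\in Q_{N_{y_i+2}}\subseteq Q_{N_{y_{i+1}}}.$$
Let $x\in\omega^\omega$ in $V$ extend all $s_i$.

**Step 9: the branch is predense.** Let $\mathcal G$ be any generic filter. In $V[\mathcal G]$ there is $k$ with $\psi(k)=g_1(k)$. Let $y_i=j_k$. Then $j_k\in\operatorname{dom}\psi(k)\subseteq X$ and $\theta_{y_i}=\psi(k)(j_k)=t_{N_{y_i}}$, while $s_i\in Q_{N_{y_i}}$ by Step 8. By (8) some initial segment $s'$ of $s_i{}^\frown\theta_{y_i}=s_{i+1}$ has $|s'|>|s_i|\ge0$ and $b_{s'}\in\mathcal G$. As $s'$ is an initial segment of $x$, we have $b_{x\restriction n}\in\mathcal G$ for some $n\ge1$.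

So every generic filter contains some $b_{x\restriction n}$ with $n\ge1$. If $c\in B^+$ were disjoint from all of them, a generic filter containing $c$ would contain two disjoint elements, which is impossible. Hence $\{b_{x\restriction n}:n\ge1\}$ is predense and $\sigma$ is not winning. This proves (a)$\Rightarrow$(c) and Theorem 2. $\square$

## 10. An undetermined game: proof of the Corollary

Clause (ii) is the equivalence of (a) and (b) in Theorem 2. The implication "I wins $G$ $\Rightarrow$ I wins $G_5$" was shown in Section 4 by playing singletons, and its converse fails by Theorem 1.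

Finally let $B=RO(P)$. I wins $G_5(B)$ by Lemma 2. Both players cannot have winning strategies in the same game, so II has no winning strategy in $G_5(B)$. By (a)$\Rightarrow$(b) of Theorem 2, II has no winning strategy in $G(B)$ either. By Lemma 1, I has none. So $G(B)$ is undetermined, in ZFC, while I wins $G_5(B)$. $\square$
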